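\title{Closed three-manifolds without real projective structures}

\begin{abstract}
We show that $\mathbb{RP}^3\#\mathbb{RP}^3$ is not the only closed connected $3$-manifold without a real projective structure. For each $p\ge 1$ we glue together the two boundary tori of a Seifert fibered space over the annulus with one fiber of order $p$, and obtain a closed orientable manifold $M_p$ with $H_1(M_p)\cong\mathbb Z\oplus\mathbb Z/(2p-1)$. We prove that $M_p$ admits a real projective structure if and only if $p=1$. The relations in $\pi_1(M_p)$, together with a Stiefel--Whitney obstruction, force the holonomy to be virtually cyclic or virtually an extension of a cyclic group by a subgroup of a two-dimensional abelian unipotent group. Such a holonomy normalizes projective vector fields whose pull-backs to the universal cover are complete, and their flows force on $\pi_1(M_p)$ a structure that it does not have.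
\end{abstract}

\section{Introduction}\label{sec:intro}

A \emph{geometry} is a pair $(X,G)$ consisting of a smooth manifold $X$ and a group $G$ of diffeomorphisms of $X$. A \emph{projective representation} of an $n$-dimensional geometry $(X,G)$ is a pair consisting of a local diffeomorphism $\operatorname{dev}\colon X\to\mathbb{RP}^n$ and a homomorphism $\operatorname{hol}\colon G\to\mathrm{PGL}(n+1,\mathbb R)$ such that
\[
\operatorname{dev}(g\cdot x)=\operatorname{hol}(g)\operatorname{dev}(x)\qquad(g\in G,\ x\in X).
\]
A \emph{real projective structure} on a smooth connected $n$-manifold $M$ is a projective representation of $(\tilde M,\pi_1(M))$, where $\pi_1(M)$ acts on the universal cover $\tilde M$ by deck transformations. One calls $\operatorname{dev}$ the \emph{developing map} and $\operatorname{hol}$ the \emph{holonomy}. Restricted to small open sets, $\operatorname{dev}$ gives charts on $M$ whose transition maps are projective, so $M$ inherits the local notion of a straight line. Restricting $\operatorname{hol}$ to a subgroup shows that a structure on $M$ induces a structure on every covering space of $M$.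

Examples are easy to find. A flat manifold $\mathbb R^3/\Gamma$ is projective because $\mathbb R^3$ is an affine chart of $\mathbb{RP}^3$ and affine maps are projective. The manifold $S^2\times S^1$ is projective because it is the quotient of $\mathbb R^3\setminus 0$ by $v\mapsto 2v$. In general, if $M=X/\Gamma$ with $X$ simply connected and $\Gamma\subset G$, then a projective representation of $(X,G)$ restricts to a projective structure on $M$. Two known results frame our question.

\begin{enumerate}
\item Let $X$ be one of Thurston's eight $3$-dimensional geometries. If $X\ne S^2\times\mathbb R,\ \mathbb H^2\times\mathbb R$, then $(X,\operatorname{Isom}(X))$ has a projective representation. If $X=S^2\times\mathbb R$ or $\mathbb H^2\times\mathbb R$, then $(X,G_0)$ has one, where $G_0\subset\operatorname{Isom}(X)$ is the subgroup preserving the orientation of the factor $\mathbb R$. Consequently, if a $3$-manifold $M$ has a Thurston geometry, then $M$ or a $2$-fold cover of $M$ has a real projective structure.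
\item $\mathbb{RP}^3\#\mathbb{RP}^3$ has no real projective structure.
\end{enumerate}

The manifold $\mathbb{RP}^3\#\mathbb{RP}^3$ is the quotient of $S^2\times\mathbb R$ by the group generated by $(x,s)\mapsto(-x,-s)$ and $(x,s)\mapsto(-x,2-s)$. Both maps reverse the factor $\mathbb R$, so the manifold sits in the gap that the first result leaves open, and one could guess that it is an accident of that gap. The following question is posed in \cite{PCG}.

\medskip
\noindent\textbf{Question.} \emph{Is there a closed connected $3$-manifold, orientable or not, that is not diffeomorphic to $\mathbb{RP}^3\#\mathbb{RP}^3$ and admits no real projective structure?}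
\medskip

The answer is yes, and there are infinitely many orientable examples. Let $P$ be a pair of pants with boundary curves $c_1,c_2,c_3$, oriented as the boundary of $P$, and let $h$ be the circle fiber of $P\times S^1$, so that
\[
\pi_1(P\times S^1)=\langle c_1,c_2,c_3,h\mid c_1c_2c_3=1,\ h\text{ central}\rangle .
\]
Fix an integer $p\ge1$. Glue a solid torus to the third boundary torus so that its meridian is the curve $c_3^{\,p}h$. The result is a compact orientable manifold $E$ with two boundary tori, whose groups are generated by $(c_1,h)$ and $(c_2,h)$. Let $M_p$ be obtained from $E$ by gluing the first torus to the second by a diffeomorphism $\varphi$ with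
\[
\varphi_*(c_1)=h,\qquad \varphi_*(h)=c_2 .
\]

\begin{theorem}\label{thm:main}
For $p\ge1$, $M_p$ is a closed connected orientable $3$-manifold with $H_1(M_p)\cong\mathbb Z\oplus\mathbb Z/(2p-1)$, and $M_p$ admits a real projective structure if and only if $p=1$. In particular $M_2,M_3,\dots$ are pairwise non-homeomorphic, none is diffeomorphic to $\mathbb{RP}^3\#\mathbb{RP}^3$, and none admits a real projective structure.
\end{theorem}

Since structures lift to covers, no closed $3$-manifold that is finitely covered by some $M_p$ with $p\ge2$ admits a real projective structure either.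

The gluing is chosen so that $c_1$, $h$ and $c_2$ become conjugate in $\pi_1(M_p)$ while $h=(c_1c_2)^p$. A linear representation therefore sends $h$ to a matrix that is the $p$-th power of a product of two of its own conjugates, both of which commute with it. In dimension four this leaves very little room. Section~\ref{sec:group} describes the group and works the simplest candidate holonomy by hand. Section~\ref{sec:tools} collects the general tools. Section~\ref{sec:holonomy} shows that the holonomy of the infinite cyclic cover of $M_p$ is finite or virtually contained in a unipotent plane, and Sections~\ref{sec:cyclic} and~\ref{sec:plane} exclude these two alternatives.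

\section{The group of $M_p$ and a model case}\label{sec:group}

\subsection{Presentation and homology}

Both bases $(c_1,h)$ and $(c_2,h)$ induce the same orientation convention on their boundary tori, because $c_1$ and $c_2$ are oriented as the boundary of $P$. In these bases $\varphi_*$ has determinant $-1$. So $\varphi$ reverses the boundary orientation and $M_p$ is orientable. We write $M=M_p$, and $\Sigma\subset M$ for the two-sided torus along which the gluing is made.

Since $c_3=(c_1c_2)^{-1}$, the filling imposes the relation $h=(c_1c_2)^p$, and van Kampen's theorem gives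
\[
G:=\pi_1(E)=\langle c_1,c_2,h\mid h\text{ central},\ (c_1c_2)^p=h\rangle,\qquad
\pi:=\pi_1(M)=\langle G,t\mid tc_1t^{-1}=h,\ tht^{-1}=c_2\rangle .
\]
The image of $\pi_1(\Sigma)$ is generated by $h$ and $c_2$. Put $h_n=t^nht^{-n}$ for $n\in\mathbb Z$. Then $h_{-1}=c_1$, $h_0=h$, $h_1=c_2$, and
\begin{equation}\label{eq:rel}
[h_n,h_{n+1}]=1,\qquad h_n=(h_{n-1}h_{n+1})^p\qquad(n\in\mathbb Z).
\end{equation}
Eliminating $c_1$ and $c_2$ shows that $\pi$ is generated by $h$ and $t$ with the relations \eqref{eq:rel} for $n=0$; the relation $[h_{-1},h_0]=1$ is conjugate to $[h_0,h_1]=1$. In the abelianization all $h_n$ become equal and the only relation left is $h=h^{2p}$. Hence $H_1(M)\cong\mathbb Z\oplus\mathbb Z/(2p-1)$, with the summands generated by $t$ and $h$.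

Let $\psi\colon\pi\to\mathbb Z$ be the exponent sum of $t$, and let $\pi_\infty=\ker\psi$. This is the normal closure of $G=\langle h_{-1},h_0,h_1\rangle$, so it is generated by the $h_n$.

\subsection{The number $\lambda$ and the Euclidean representation}\label{ss:model}

Suppose that a representation sends the $h_n$ to commuting exponentials $\exp N_n$ of nilpotent matrices. Taking logarithms in \eqref{eq:rel} gives the recurrence $N_{n-1}+N_{n+1}=N_n/p$. Its characteristic roots govern the whole proof. Fix $\lambda\in\mathbb C$ with
\begin{equation}\label{eq:lambda}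
\lambda+\lambda^{-1}=1/p .
\end{equation}

\begin{lemma}\label{lem:lambda}
No real number $s$ satisfies $s+s^{-1}=1/p$, and $|\lambda|=1$. If $p\ge2$, then $\lambda$ is not a root of unity; hence $\lambda^2\notin\mathbb R$, and the powers of $\lambda$ are dense in the unit circle.
\end{lemma}

\begin{proof}
For real $s\neq0$ we have $|s+s^{-1}|\ge2>1/p$. So the roots of $z^2-z/p+1$ are $\lambda$ and $\bar\lambda\ne\lambda$, and their product is $1$. If $\lambda$ were a root of unity, then $1/p=\lambda+\lambda^{-1}$ would be a rational algebraic integer, hence an integer, which forces $p=1$. If $\lambda^2$ were real, then $\lambda^4=1$.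
\end{proof}

On $\mathbb R^3=\mathbb C\times\mathbb R$ consider the Euclidean isometries
\[
\rho_0(h_n)\colon(z,s)\mapsto(z+\lambda^n,s),\qquad \rho_0(t)\colon(z,s)\mapsto(\lambda z,s+1).
\]
Conjugation by $\rho_0(t)$ takes the translation by $\lambda^n$ to the translation by $\lambda^{n+1}$, and $p(\lambda^{n-1}+\lambda^{n+1})=\lambda^n$ by \eqref{eq:lambda}. So $\rho_0$ is a homomorphism $\pi\to\operatorname{Isom}(\mathbb R^3)$ for every $p$.

\begin{proposition}\label{prop:p1}
$M_1$ is a flat manifold, and so has a real projective structure.
\end{proposition}

\begin{proof}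
For $p=1$ the meridian $c_3h$ meets the fiber $h$ once, so the circle fibration of $P\times S^1$ extends over the solid torus without exceptional fiber. Thus $E$ is an orientable circle bundle over an annulus with oriented fibers, that is, $E\cong T^2\times[0,1]$, and $G\cong\mathbb Z^2$ has basis $c_1,h$, with $c_2=h-c_1$ in additive notation. So $M_1$ is the torus bundle with monodromy $c_1\mapsto h$, $h\mapsto h-c_1$. Here $\lambda=e^{\pm i\pi/3}$. Identify $G$ with the hexagonal lattice $\mathbb Z\lambda^{-1}+\mathbb Z$ by $c_1\mapsto\lambda^{-1}$, $h\mapsto1$. Since $\lambda=1-\lambda^{-1}$, the monodromy becomes multiplication by $\lambda$, of order $6$. A diffeomorphism of $T^2$ is determined up to isotopy by its action on $H_1(T^2)$, so $M_1$ is the mapping torus of this rotation, which is $\mathbb R^3/\rho_0(\pi)$.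
\end{proof}

\emph{From now on $p\ge2$.} The representation $\rho_0$ is the natural candidate for a holonomy, and the reason for its failure is the model for the whole proof. Suppose that $M$ had a structure with holonomy $\rho_0$ and with developing map into the affine chart $\mathbb R^3$. The pull-back of the Euclidean metric would be invariant under $\pi$, so it would come from the closed manifold $M$ and be complete. A local isometry from a complete manifold is a covering, so $\operatorname{dev}\colon\tilde M\to\mathbb R^3$ would be a diffeomorphism and $\rho_0$ would be injective. But $\rho_0(\pi_\infty)$ consists of translations, while $\pi_\infty$ contains a free group of rank two (Lemma~\ref{lem:G1}). Compactness gives completeness, completeness makes the development nearly injective, and the small holonomy then bounds the large group.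

Two difficulties separate this argument from Theorem~\ref{thm:main}. There are other representations of $\pi$, which have to be classified. And the developing map may cross the plane at infinity, where the metric is lost; complete vector fields will replace it.

\subsection{Two properties of $\pi$}

Put $q=c_1c_2$. Then $c_2=c_1^{-1}q$, $h=q^p$ and $G=\langle c_1,q\mid q^p\text{ central}\rangle$, so
\[
\bar G:=G/\langle h\rangle=\langle c\rangle*\langle \bar q\rangle\cong\mathbb Z*\mathbb Z/p,\qquad \bar c_1=c,\quad \bar c_2=c^{-1}\bar q .
\]
The homomorphism $G\to\mathbb Z$ with $c_1\mapsto0$, $q\mapsto1$ shows that $h$ has infinite order, and the homomorphism $\bar G\to\mathbb Z$ with $c\mapsto1$, $\bar q\mapsto0$ shows that $\bar c_1$ and $\bar c_2$ have infinite order. Therefore $A_i:=\langle c_i,h\rangle\cong\mathbb Z^2$, the group $A_i$ is the full preimage of $\langle\bar c_i\rangle$ in $G$, and $\pi$ is an HNN extension of $G$ with $tA_1t^{-1}=A_2$. In particular $G$ embeds in $\pi$.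

We use three standard facts about a free product $B_1*B_2$. Every element has a unique normal form as a product of non-trivial syllables taken alternately from $B_1$ and $B_2$. An element whose normal form has at least two syllables and begins and ends in different factors is not conjugate into a factor. Each factor is malnormal: $gB_1g^{-1}\cap B_1\ne1$ implies $g\in B_1$.

\begin{lemma}\label{lem:G1}
If $\pi'\le\pi$ has finite index, then $\pi'\cap\pi_\infty$ is not solvable; hence neither is $\pi'$.
\end{lemma}

\begin{proof}
The group $\pi'\cap G\subset\pi'\cap\pi_\infty$ maps onto a subgroup of finite index in $\bar G$, which contains $c^k$ and $\bar qc^k\bar q^{-1}$ for some $k\ge1$. As $p\ge2$, we have $\bar q\ne1$, so a non-trivial reduced word in these two elements is a non-trivial normal form in $\bar G$. They generate a free group of rank two, which is not solvable.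
\end{proof}

The second property says that the fiber of $E$ is central in $G$ and in nothing larger.

\begin{lemma}\label{lem:G2}
If $g\in\pi$ commutes with $h^k$ for some $k\ne0$, then $g\in G$; in particular $\psi(g)=0$.
\end{lemma}

\begin{proof}
Recall the Bass--Serre tree of the HNN extension: its vertices are the cosets $gG$, its edges are the cosets $gA_2$, the edge $gA_2$ joins $gG$ to $gtG$, and $\pi$ acts by left multiplication. The edges at $v_0=G$ are of two kinds. For each coset $\gamma A_2$ in $G$ there is an edge to $\gamma tG$, with stabilizer $\gamma A_2\gamma^{-1}$, and for each coset $\gamma A_1$ in $G$ there is an edge to $\gamma t^{-1}G$, with stabilizer $\gamma A_1\gamma^{-1}$.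

We claim that $c_i^k$ fixes exactly one edge at $v_0$: if $c_i^k\in\gamma A_j\gamma^{-1}$ with $\gamma\in G$, then $j=i$ and $\gamma\in A_i$. Pass to $\bar G$, where $\bar c_i^{\,k}\in\bar\gamma\langle\bar c_j\rangle\bar\gamma^{-1}$. If $i\ne j$, then a non-zero power of $c^{-1}\bar q$ is conjugate into $\langle c\rangle$. This is impossible, because the normal form of such a power has at least two syllables and begins and ends in different factors. So $i=j$. The factor $\langle c\rangle$ is malnormal. So is $\langle c^{-1}\bar q\rangle$, which is its image under the automorphism $c\mapsto c^{-1}\bar q$, $\bar q\mapsto\bar q$ (with inverse $c\mapsto\bar qc^{-1}$, $\bar q\mapsto\bar q$). Hence $\bar\gamma\in\langle\bar c_i\rangle$ and $\gamma\in A_i$.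

The element $h^k$ is central in $G$ and lies in $A_1\cap A_2$, so it fixes every edge at $v_0$. Let $v_1=\gamma t^{\pm1}v_0$ be a neighbor of $v_0$. The element $(\gamma t^{\pm1})^{-1}$ takes $v_1$ to $v_0$ and conjugates $h^k$ to $h_{\mp1}^k\in\{c_1^k,c_2^k\}$. By the claim, $h^k$ fixes exactly one edge at $v_1$, namely the edge to $v_0$. The fixed set of $h^k$ is a subtree, so it is the union of the edges at $v_0$, and $v_0$ is its only vertex of valence greater than one. An element $g$ that commutes with $h^k$ preserves this subtree, so it fixes $v_0$.
\end{proof}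

Both lemmas fail for $p=1$, where $\pi_\infty\cong\mathbb Z^2$ and $t^6$ commutes with $h$.

\section{Tools from projective geometry}\label{sec:tools}

In this section $N$ is a closed connected $3$-manifold with a projective structure, and $\Gamma=\pi_1(N)$.

\subsection{The lifted holonomy and its flat bundle}

To work with matrices rather than with matrices up to sign, we pass to the sphere of rays $S^3=(\mathbb R^4\setminus0)/\mathbb R^+$, the double cover of $\mathbb{RP}^3$. We write $[v]$ for the ray of $v$ and $S(W)\subset S^3$ for the image of a linear subspace $W$. As $\tilde N$ is simply connected, the developing map lifts to a local diffeomorphism, again written $\operatorname{dev}\colon\tilde N\to S^3$. Let $\mathrm{SL}^\pm(4,\mathbb R)$ be the group of matrices of determinant $\pm1$. For $g\in\Gamma$, the element $\operatorname{hol}(g)$ has exactly two lifts $\pm B$ to this group. The maps $\operatorname{dev}\circ g$ and $B\circ\operatorname{dev}$ lift the same map to $\mathbb{RP}^3$, so they agree for exactly one choice of sign. This choice defines a homomorphism $\rho\colon\Gamma\to\mathrm{SL}^\pm(4,\mathbb R)$, the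 \emph{lifted holonomy}, with $\operatorname{dev}\circ g=\rho(g)\circ\operatorname{dev}$.

\begin{lemma}\label{lem:bundle}
The flat vector bundle $\mathcal E_\rho=\tilde N\times_\rho\mathbb R^4$ is isomorphic to $TN\oplus\mathbb R$. Its restriction to a two-sided torus $\Sigma\subset N$ is trivial.
\end{lemma}

\begin{proof}
The map $\operatorname{dev}$ selects a ray in each fiber of $\mathcal E_\rho$. Choose a fiber metric and let $\sigma$ be the unit vector on that ray. It corresponds to a map $\tilde\sigma\colon\tilde N\to\mathbb R^4\setminus0$ with $\tilde\sigma(gx)=\rho(g)\tilde\sigma(x)$ and $[\tilde\sigma]=\operatorname{dev}$. The projection $\mathbb R^4\setminus0\to S^3$ identifies $\mathbb R^4/\mathbb Rv$ with $T_{[v]}S^3$. Since $\operatorname{dev}$ is a local diffeomorphism, $d\tilde\sigma_x$ induces an isomorphism $T_x\tilde N\to\mathbb R^4/\mathbb R\tilde\sigma(x)$, equivariantly in $x$. So $TN\cong\mathcal E_\rho/\mathbb R\sigma$ and $\mathcal E_\rho\cong TN\oplus\mathbb R$. On a two-sided torus, $TN|_\Sigma$ is the sum of the trivial bundle $T\Sigma$ and the trivial normal bundle.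
\end{proof}

\subsection{Complete vector fields}

A matrix $Y\in\mathfrak{gl}(4,\mathbb R)$ generates the flow $[v]\mapsto[\exp(sY)v]$ on $S^3$. Let $Y^*$ be the pull-back under $\operatorname{dev}$ of its vector field. The map $Y\mapsto Y^*$ is linear, commuting matrices give commuting fields, and $Y^*$ vanishes at $x$ if $\operatorname{dev}(x)=[v]$ with $Yv=0$. Equivariance of $\operatorname{dev}$ gives, with $\operatorname{Ad}(B)Y=BYB^{-1}$,
\begin{equation}\label{eq:Ad}
dg(Y^*_x)=\bigl(\operatorname{Ad}\rho(g)\,Y\bigr)^*_{gx}\qquad(g\in\Gamma,\ x\in\tilde N).
\end{equation}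
The field $Y^*$ need not be complete: on the universal cover $\mathbb R^3\setminus0$ of $S^2\times S^1$, a translation field runs into the origin. There the holonomy rescales translations. The next lemma says that completeness holds when the holonomy does not distort the fields, and that otherwise one can average.

We first note a consequence of partitions of unity. \emph{If $\Gamma$ acts by affine maps on a finite-dimensional real affine space $\mathcal A$, there is a smooth map $j\colon\tilde N\to\mathcal A$ with $j(gx)=g\,j(x)$.} Indeed, such a map is a section of the bundle of affine spaces $\tilde N\times_\Gamma\mathcal A\to N$, and local sections can be combined by a partition of unity, since affine combinations make sense in the fibers.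

\begin{lemma}\label{lem:complete}
\begin{enumerate}
\item[(a)] Let $\mathfrak u\subset\mathfrak{gl}(4,\mathbb R)$ be a linear subspace of commuting matrices that is invariant under $\operatorname{Ad}\rho(\Gamma)$, and suppose that $\operatorname{Ad}\rho(\Gamma)$ preserves an inner product on $\mathfrak u$. Then the fields $Y^*$, $Y\in\mathfrak u$, are complete. Their time-one flows $\Phi_Y$ define a smooth action of the vector group $\mathfrak u$ on $\tilde N$ with
\[
\operatorname{dev}\circ\Phi_Y=\exp(Y)\circ\operatorname{dev},\qquad g\Phi_Yg^{-1}=\Phi_{\operatorname{Ad}\rho(g)Y}\quad(g\in\Gamma).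
\]
\item[(b)] Let $\mathcal A\subset\mathfrak{gl}(4,\mathbb R)$ be an affine subspace invariant under $\operatorname{Ad}\rho(\Gamma)$. Then there is a smooth map $j\colon\tilde N\to\mathcal A$ such that the vector field $x\mapsto (j(x)^*)_x$ on $\tilde N$ is complete.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Lift a Riemannian metric from $N$; the lifted metric is complete and $\Gamma$-invariant. By \eqref{eq:Ad} the continuous function $x\mapsto\sup_{|Y|=1}|Y^*_x|$ is $\Gamma$-invariant, hence bounded. A bounded vector field on a complete Riemannian manifold is complete, because an integral curve stays in a compact ball for any finite time. The fields commute and depend linearly on $Y$, so $\Phi_{Y+Y'}=\Phi_Y\Phi_{Y'}$. The first formula holds because $\operatorname{dev}$ maps integral curves to integral curves, and the second follows from \eqref{eq:Ad}.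

(b) Take $j$ with $j(gx)=\operatorname{Ad}\rho(g)j(x)$. By \eqref{eq:Ad} the field is $\Gamma$-invariant, so it is the lift of a vector field on the closed manifold $N$.
\end{proof}

\subsection{Uniqueness of lifts and quotients}

\begin{lemma}\label{lem:unique}
Let $\delta\colon Q\to Q'$ be a local homeomorphism with $Q$ Hausdorff, let $X$ be connected, and let $f,f'\colon X\to Q$ be continuous maps with $\delta f=\delta f'$. If $f$ and $f'$ agree at one point, then $f=f'$.
\end{lemma}

\begin{proof}
The set where $f=f'$ is closed because $Q$ is Hausdorff, and open because $\delta$ is locally injective.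
\end{proof}

Recall that an action of a Lie group $U$ on a manifold $X$ is \emph{proper} if, whenever $x_n$ and $a_nx_n$ converge in $X$, the sequence $a_n$ has a convergent subsequence in $U$. The quotient of a manifold by a smooth, free and proper action is a Hausdorff manifold, and the projection is a submersion.

\begin{lemma}\label{lem:quotient}
Let a Lie group $U$ act smoothly on manifolds $X$ and $X'$, and let $f\colon X\to X'$ be an equivariant local diffeomorphism. If the action on $X'$ is free and proper, then so is the action on $X$, and the induced map $\delta\colon X/U\to X'/U$ is a local diffeomorphism.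
\end{lemma}

\begin{proof}
If $ax=x$, then $af(x)=f(x)$ and $a=1$. If $x_n$ and $a_nx_n$ converge, then so do $f(x_n)$ and $a_nf(x_n)$, and $a_n$ has a convergent subsequence. The composite $X\to X'\to X'/U$ is a submersion that factors through $X/U$, so $\delta$ is a submersion between manifolds of the same dimension.
\end{proof}

\section{The holonomy is finite or unipotent on $\pi_\infty$}\label{sec:holonomy}

Suppose from now on that $M=M_p$, $p\ge2$, has a projective structure with lifted holonomy $\rho$. Put
\[
H_n=\rho(h_n),\qquad T=\rho(t),\qquad X=H_{-1}H_1,\qquad K=\rho(\pi_\infty)=\langle H_n : n\in\mathbb Z\rangle ,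
\]
so that $H_n=T^nH_0T^{-n}$, the matrix $H_0$ commutes with $H_{\pm1}$, and $X^p=H_0$.

\begin{proposition}\label{prop:dichotomy}
One of the following holds.
\begin{enumerate}
\item[$(\alpha)$] $K$ is finite.
\item[$(\beta)$] There are a subgroup $\pi'\le\pi$ of finite index containing $t$, and a $2$-dimensional real space $\mathfrak n\subset\mathfrak{gl}(4,\mathbb R)$ of commuting nilpotent matrices, such that $T\mathfrak nT^{-1}=\mathfrak n$, the eigenvalues of $\operatorname{Ad}T$ on $\mathfrak n$ are $\lambda$ and $\bar\lambda$, and $\rho(\pi'\cap\pi_\infty)\subset\exp\mathfrak n$.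
\end{enumerate}
\end{proposition}

The representation $\rho_0$ of Section~\ref{ss:model} is of type $(\beta)$, with $\mathfrak n$ the plane of horizontal translations. The proof is linear algebra, except for one case where Lemma~\ref{lem:bundle} is needed. We regard $V=\mathbb C^4$ as a $G$-module. For an endomorphism $\nu$ of a subspace $U\subset V$, let $\bar\nu$ be the endomorphism of $\bar U$ with $\bar\nu(\bar v)=\overline{\nu v}$.

\subsection{The eigenvalues are roots of unity}

In dimension one, $H_n=a$ for all $n$ and $X^p=H_0$ reads $a^{2p-1}=1$. In dimension four we cannot compare the eigenvalues of $X$ with those of $H_{-1}$ and $H_1$, which need not commute, but we can compare determinants on the invariant subspaces that the central element $H_0$ provides.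

Let $V_a(H)$ be the generalized $a$-eigenspace of a matrix $H$, and $V_a=V_a(H_0)$. As $h$ is central in $G$, each $V_a$ is a $G$-submodule. Let $a,b$ range over the eigenvalues of $H_0$, and put
\[
m_a=\dim V_a,\qquad m_{ab}=\dim\bigl(V_a(H_0)\cap V_b(H_1)\bigr).
\]
Since $V_a(H_{n+1})=TV_a(H_n)$, we also have $m_{ab}=\dim(V_a(H_{-1})\cap V_b(H_0))$. So on $V_a$ the matrix $H_1$ has the eigenvalue $b$ with multiplicity $m_{ab}$, and $H_{-1}$ has it with multiplicity $m_{ba}$. Consequently
\[
\sum_bm_{ab}=\sum_bm_{ba}=m_a,\qquad\sum_am_a=4,\qquad m_{\bar a\bar b}=m_{ab},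
\]
and the determinant of $H_0=(H_{-1}H_1)^p$ on $V_a$ gives
\begin{equation}\label{eq:det}
a^{m_a}=\prod_bb^{\,p(m_{ab}+m_{ba})} .
\end{equation}

\begin{lemma}\label{lem:roots}
All eigenvalues of $H_0$ are roots of unity.
\end{lemma}

\begin{proof}
Let $\Lambda\subset\mathbb C^*$ be the group generated by the eigenvalues. It is a finitely generated abelian group, so it is finite as soon as every homomorphism $\omega\colon\Lambda\to\mathbb Q$ vanishes. By \eqref{eq:det} the vector $(\omega(a))_a$ satisfies $B\omega=\omega/p$, where $B$ is the matrix with entries $B_{ab}=(m_{ab}+m_{ba})/m_a$. It suffices to show that $1/p$ is not an eigenvalue of $B$. Every row sum of $B$ is $2$, so $2$ is an eigenvalue. We go through the partitions $(m_a)$ of $4$, numbering the eigenvalues $1,2,\dots$ in the order of the parts.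

For $(4)$, $B=(2)$. For $(1,1,1,1)$, $B$ is an integer matrix. For $(2,2)$, equality of row and column sums gives $m_{12}=m_{21}$, so $B=(m_{ab})$ is again an integer matrix. A rational eigenvalue of an integer matrix is an integer, and $1/p$ is not. For $(3,1)$, we have $m_{12}=m_{21}\in\{0,1\}$, so $(m_{11},m_{22})$ is $(3,1)$ or $(2,0)$, and the second eigenvalue $\operatorname{tr}B-2=\frac23m_{11}+2m_{22}-2$ is $2$ or $-\frac23$.

For $(2,1,1)$, the second and third rows of $B$ are integral, the first row lies in $\frac12\mathbb Z$, and $B_{11}=m_{11}$ is an integer. So the characteristic polynomial $z^3-e_1z^2+e_2z-e_3$ has $e_1\in\mathbb Z$ and $e_2\in\frac12\mathbb Z$. Dividing by $z-2$ leaves $z^2-\tau z+d$ with $\tau=e_1-2\in\mathbb Z$ and $d=e_2-2\tau\in\frac12\mathbb Z$. If $1/p$ were a root, then $2-2\tau p+(2d)p^2=0$. This forces $p\mid2$, so $p=2$, and then $2-4\tau+4(2d)=0$, which is false modulo $4$.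
\end{proof}

The real eigenvalues of $H_0$ are therefore $\pm1$, and the non-real ones come in conjugate pairs of modulus one with equal multiplicities. Four cases remain: four distinct eigenvalues; $a,\bar a\notin\mathbb R$ of multiplicity two; $a,\bar a\notin\mathbb R$ simple and $\varepsilon=\pm1$ of multiplicity two; all eigenvalues $\pm1$.

\subsection{Some eigenvalue is not real}

We use one computation three times. Let $\nu\ne0$ be nilpotent on a $2$-dimensional space. Then $\nu^2=0$, every nilpotent endomorphism commuting with $\nu$ is a multiple of $\nu$, and for scalars $b,y,y'$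
\begin{equation}\label{eq:block}
\bigl(b(1+y'\nu)\cdot b(1+y\nu)\bigr)^p=b^{2p}\bigl(1+p(y+y')\nu\bigr).
\end{equation}

\medskip\noindent\emph{Four distinct eigenvalues.} Each $H_n$ has four eigenlines and commutes with $H_{n+1}$, so $H_{n+1}$ preserves these lines, and they are its eigenlines. Thus all $H_n$ are diagonal in one basis, with entries in a finite set of roots of unity, and $(\alpha)$ holds.

\medskip\noindent\emph{Eigenvalues $a,\bar a\notin\mathbb R$ of multiplicity two.} Here $m_{aa}=m_{\bar a\bar a}=k$ and $m_{a\bar a}=m_{\bar aa}=2-k$, and \eqref{eq:det} reads $a^2=a^{4p(k-1)}$. As $a^2\ne1$, we have $k\ne1$.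

Let $k=2$. Then $U:=V_a(H_0)=V_a(H_1)=TU$, and $V=U\oplus\bar U$. If $H_0|_U=a$, then all $H_n$ equal $H_0$, which has finite order, and $(\alpha)$ holds. Otherwise $H_0|_U=a(1+\nu)$ with $\nu\ne0$ nilpotent. Then $H_1|_U=a(1+T\nu T^{-1})$ commutes with $\nu$, so $T\nu T^{-1}=y\nu$ for some $y\neq0$, and $H_n|_U=a(1+y^n\nu)$. By \eqref{eq:block}, the relation $X^p=H_0$ gives $a^{2p-1}=1$ and $y+y^{-1}=1/p$. Let $\Theta$ act as $a$ on $U$ and as $\bar a$ on $\bar U$, and let $N_n=y^n\nu\oplus\bar y^{\,n}\bar\nu$. These are real matrices, $\Theta$ commutes with $T$ and all $N_n$, all products $N_nN_l$ vanish, $\Theta^{2p-1}=1$, and $H_n=\Theta\exp N_n$. We have $TN_nT^{-1}=N_{n+1}$ and $N_{n+1}+N_{n-1}=N_n/p$, and $N_0,N_1$ are linearly independent over $\mathbb R$ because $y\notin\mathbb R$. So $\mathfrak n=\mathbb RN_0+\mathbb RN_1$ is a plane containing all $N_n$, and $\operatorname{Ad}T$ acts on it with characteristic polynomial $z^2-z/p+1$. To remove $\Theta$, let $\chi\colon\pi\to\mathbb Z/(2p-1)$ be the projection to the torsion summand of $H_1(M)$, with $\chi(h_n)=1$ and $\chi(t)=0$, and let $\pi'=\ker\chi$. Writing $g\in\pi_\infty$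 as a word in the $h_n^{\pm1}$ gives $\rho(g)\in\Theta^{\chi(g)}\exp\mathfrak n$. So $(\beta)$ holds.

Let $k=0$. Then $V_a=V_{\bar a}(H_1)=TV_{\bar a}$, so $T$ interchanges $V_a$ and $V_{\bar a}$. Suppose that $H_0|_{V_a}=a(1+\nu)$ with $\nu\ne0$ nilpotent; then $H_0|_{V_{\bar a}}=\bar a(1+\bar\nu)$. The map $H_1|_{V_a}=\bar a(1+T\bar\nu T^{-1})$ commutes with $\nu$, so $T\bar\nu T^{-1}=y\nu$ with $y\ne0$. Complex conjugation gives $T\nu T^{-1}=\bar y\bar\nu$, hence $H_{-1}|_{V_a}=\bar a(1+T^{-1}\bar\nu T)=\bar a(1+\bar y^{-1}\nu)$. By \eqref{eq:block}, $p(y+\bar y^{-1})=1$. Since $y+\bar y^{-1}=y(1+|y|^{-2})$, the number $y$ is real and $y+y^{-1}=1/p$, contrary to Lemma~\ref{lem:lambda}. So $H_0$ is $a$ on $V_a$ and $\bar a$ on $V_{\bar a}$, each $H_n$ equals $H_0^{\pm1}$, and $(\alpha)$ holds.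

\medskip\noindent\emph{Simple eigenvalues $a,\bar a\notin\mathbb R$ and $\varepsilon=\pm1$ of multiplicity two.} The row sum $m_{aa}+m_{a\bar a}+m_{a\varepsilon}$ and the column sum $m_{aa}+m_{\bar aa}+m_{\varepsilon a}$ both equal $1$, and $m_{\bar aa}=m_{a\bar a}$, so $m_{\varepsilon a}=m_{a\varepsilon}$. If $m_{a\varepsilon}=1$, then \eqref{eq:det} gives $a=\varepsilon^{2p}=1$, which is false. So $m_{a\varepsilon}=m_{\varepsilon a}=m_{\varepsilon\bar a}=0$ and $m_{\varepsilon\varepsilon}=2$. Hence $V_\varepsilon=V_\varepsilon(H_1)=TV_\varepsilon$, and $T$ preserves the lines $V_a,V_{\bar a}$ if $m_{aa}=1$ and exchanges them if $m_{a\bar a}=1$. Each $H_n$ acts on each of these lines by $a$ or $\bar a$. If $H_0=\varepsilon$ on $V_\varepsilon$, the same holds for all $H_n$, and $(\alpha)$ holds. Otherwise $H_0=\varepsilon(1+\nu)$ on $V_\varepsilon$ with $\nu\ne0$ nilpotent and real, so $T\nu T^{-1}=s\nu$ with $s$ real, and \eqref{eq:block} gives $s+s^{-1}=1/p$, contrary to Lemma~\ref{lem:lambda}.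

\subsection{All eigenvalues are $\pm1$: two module lemmas}

Now the generalized eigenspaces are large, and $H_{-1}$ and $H_1$ have room not to commute. We analyze the composition factors of the $G$-module $V$. By the Jordan--H\"older theorem the multiplicity $[W':W]$ of a simple module $W$ in a composition series of $W'$ is well defined and additive in short exact sequences. Two remarks are used repeatedly.
\begin{enumerate}
\item[(S)] On a simple subquotient of $V$, $H_0$ is a scalar, since an eigenspace of the central element $H_0$ is a submodule.
\item[(X)] If $H_{-1}$ and $H_1$ act on a subquotient as the same scalar $\pm1$, then $X=1$ and so $H_0=X^p=1$ there.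
\end{enumerate}

When $V$ is a non-trivial extension of two $2$-dimensional modules, the ordinary determinant does not see the nilpotent part of $H_0$. A determinant over the dual numbers does.

\begin{lemma}\label{lem:dual}
It is impossible that $H_0=\varepsilon\exp N$ with $\varepsilon=\pm1$ and $N\ne0$ nilpotent, while all composition factors of $V$ are $2$-dimensional.
\end{lemma}

\begin{proof}
Suppose that this happens. The matrix $N=\log(\varepsilon H_0)$ is a polynomial in $H_0$, so it commutes with $G$. The submodules $\ker N$, $\operatorname{im}N$ and $\ker N\cap\operatorname{im}N$ are proper and non-zero, so all three have dimension $2$ and they coincide. Thus $N^2=0$, the space $V$ is a free module of rank $2$ over the ring $\mathcal R=\mathbb C[N]/(N^2)$, and $G$ acts through $\mathrm{GL}_2(\mathcal R)$.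

Let $B=\varepsilon H_1-1=TNT^{-1}$, so $B^2=0$. Its reduction $B_0$ on the simple module $V/NV$ is nilpotent. It is not zero: otherwise $H_0$ and $H_1$ act on $V/NV$ as scalars, and an eigenline of $H_{-1}$ is a submodule. The Cayley--Hamilton theorem over $\mathcal R$ gives $(\operatorname{tr}_{\mathcal R}B)B=\det_{\mathcal R}B$. Both invariants reduce to those of $B_0$, which vanish, so $\operatorname{tr}_{\mathcal R}B=cN$ and $\det_{\mathcal R}B=dN$ with $c,d\in\mathbb C$. Then $N(cB-d)=0$, so $cB-d$ maps $V$ into $\ker N=NV$, that is, $cB_0=d$. As $B_0$ is not a scalar, $c=d=0$. Therefore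
\[
\det\nolimits_{\mathcal R}H_1=\det\nolimits_{\mathcal R}(1+B)=1+\operatorname{tr}_{\mathcal R}B+\det\nolimits_{\mathcal R}B=1 .
\]
The argument used only that $H_1\in\rho(G)$ is conjugate to $H_0$ and that $G$ is generated by $h_{-1},h_0,h_1$, so it also gives $\det_{\mathcal R}H_{-1}=1$. Hence $\det_{\mathcal R}H_0=(\det_{\mathcal R}X)^p=1$. But $H_0$ is the scalar $\varepsilon(1+N)\in\mathcal R$, whose determinant is $(1+N)^2=1+2N\ne1$.
\end{proof}

\begin{lemma}\label{lem:unipotent}
If $H_0$ is unipotent and $H_0\ne1$, then all composition factors of $V$ are trivial $1$-dimensional modules.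
\end{lemma}

\begin{proof}
All $H_n$ are unipotent, so $1$-dimensional factors are trivial. Let $N=\log H_0\ne0$, a $G$-endomorphism of $V$. Suppose that some factor has dimension at least $2$. The dimensions of the factors are then $(4)$, $(2,2)$, $(3,1)$ or $(2,1,1)$. The case $(4)$ gives $H_0=1$ by (S), and $(2,2)$ contradicts Lemma~\ref{lem:dual}.

We observe that a simple module $W$ with $[V:W]=1$ is not a factor of $\operatorname{im}N$. Otherwise $V/\ker N\cong\operatorname{im}N$ gives $[\ker N:W]=0$, and then $\operatorname{im}N^{j+1}\cong\operatorname{im}N^j/(\ker N\cap\operatorname{im}N^j)$ gives $[\operatorname{im}N^j:W]=1$ for all $j\ge1$, although $N^4=0$.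

In case $(3,1)$ both factors have multiplicity one, so $\operatorname{im}N=0$, a contradiction. In case $(2,1,1)$ the module $\operatorname{im}N$ has only trivial factors. If it has two, then $\ker N$ has none; but $\ker N\cap\operatorname{im}N\ne0$ supplies one. So $N$ has rank one, $N^2=0$, and the conjugates $H_{\pm1}$ of $H_0=1+N$ are transvections: $H_{\pm1}v=v+f_\pm(v)v_\pm$ with $v_\pm\ne0$, $f_\pm\neq0$ and $f_\pm(v_\pm)=0$. Recall that $G$ is generated by $h_{-1}$ and $h_1$. The span $L$ of $v_+,v_-$ is a submodule, and $G$ acts trivially on $V/L$.

If $f_+(v_-)=0$, then $H_1$ is the identity on $L$, so $G$ acts on $L$ through the powers of the unipotent map $H_{-1}$, and all factors of $V$ are trivial; if $f_-(v_+)=0$, exchange the roles. Both contradict our assumption. So $f_+(v_-)f_-(v_+)\ne0$. Then $v_+,v_-$ are independent, $(f_+,f_-)$ is an isomorphism on $L$, and $V=L\oplus L_0$ with $L_0=\ker f_+\cap\ker f_-$. On $L_0$ we have $H_{\pm1}=1$, so $H_0=1$ by (X). On $L$ the only eigenline of $H_{\pm1}$ is $\mathbb Cv_\pm$, so $L$ is simple and $H_0|_L=1$ by (S). Hence $H_0=1$, a contradiction.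
\end{proof}

\subsection{All eigenvalues are $\pm1$: end of the proof}

Write $V_\pm$, $m_\pm$, $m_{+-}$ and so on for the data of the eigenvalues $\pm1$. Equation \eqref{eq:det} for $a=-1$ reads $(-1)^{m_-}=(-1)^{2pm_{--}}=1$, so $m_-\in\{0,2,4\}$.

\medskip\noindent\emph{$m_-=4$ is impossible.} All $H_n$ have the single eigenvalue $-1$. By (X) there is no $1$-dimensional factor, so the factors have dimensions $(4)$ or $(2,2)$. If $H_0=-1$, then all $H_n=-1$ and (X) gives $H_0=1$. So $H_0=-\exp N$ with $N\ne0$; then $V$ is not simple by (S), and Lemma~\ref{lem:dual} is contradicted.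

\medskip\noindent\emph{$m_-=2$ is impossible.} Put $k=m_{--}$. Then $m_{-+}=m_{+-}=2-k$ and $m_{++}=k$.

Let $k\in\{0,2\}$. On $V_-$ the maps $H_1$ and $H_{-1}$ have one and the same single eigenvalue, namely $-1$ if $k=2$ and $+1$ if $k=0$. By (X), $V_-$ has no $1$-dimensional factor, so it is simple, and $H_0=-1$ on $V_-$ by (S). Conjugating by $T^{\pm1}$ gives $H_{\pm1}=-1$ on $V_-(H_{\pm1})$. If $k=2$, then $V_-(H_{\pm1})=V_-$, and (X) gives $H_0=1$ on $V_-$, which is false. If $k=0$, then $V_-(H_{\pm1})=V_+$, and (X) gives $H_0=1$ on $V_+$. So $H_0$ is diagonalizable, and so are its conjugates $H_{\pm1}$. On $V_-$ they have the single eigenvalue $1$, so they are the identity there, and (X) again gives $H_0=1$ on $V_-$.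

Let $k=1$. The four spaces $V_a(H_0)\cap V_b(H_1)$, $a,b=\pm1$, are complexifications of real lines, on which $\pi_1(\Sigma)=\langle h_0,h_1\rangle$ acts by its four characters with values in $\{\pm1\}$. So $\mathcal E_\rho|_\Sigma$ is the sum of the four flat real line bundles on the torus. Recall that the total Stiefel--Whitney class $w=1+w_1+w_2\in H^*(\Sigma;\mathbb Z/2)$ is multiplicative under direct sums and equals $1$ for a trivial bundle, and that a flat line bundle has $w=1+w_1$, where $w_1\in H^1(\Sigma;\mathbb Z/2)=\operatorname{Hom}(\pi_1(\Sigma),\mathbb Z/2)$ is its holonomy character. Let $\mathsf x,\mathsf y$ be the basis of $H^1(\Sigma;\mathbb Z/2)$ dual to $h_0,h_1$. Then $\mathsf x^2=\mathsf y^2=0$ and $\mathsf x\mathsf y\ne0$. We get $w=(1+\mathsf x)(1+\mathsf y)(1+\mathsf x+\mathsf y)$ and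
\[
w_2=\mathsf x\mathsf y+\mathsf x(\mathsf x+\mathsf y)+\mathsf y(\mathsf x+\mathsf y)=3\,\mathsf x\mathsf y=\mathsf x\mathsf y\ne0,
\]
which contradicts Lemma~\ref{lem:bundle}.

\medskip\noindent\emph{$m_-=0$.} All $H_n$ are unipotent; let $N_n=\log H_n$, a real nilpotent matrix with $TN_nT^{-1}=N_{n+1}$. If $N_0=0$, then $K=1$ and $(\alpha)$ holds. Let $N_0\ne0$. By Lemma~\ref{lem:unipotent}, $X$ is unipotent. Since $\exp$ is a bijection from nilpotent to unipotent matrices, $X^p=H_0$ gives $X=\exp(N_0/p)$. As $N_{-1}$ and $N_0$ commute, $H_1=H_{-1}^{-1}X=\exp(-N_{-1}+N_0/p)$. Thus $N_1+N_{-1}=N_0/p$, and conjugation by powers of $T$ gives $N_{n+1}+N_{n-1}=N_n/p$ for all $n$. So all $N_n$ lie in $\mathfrak n=\mathbb RN_0+\mathbb RN_1$, which consists of commuting nilpotent matrices because $[N_0,N_1]=0$. If $N_1=sN_0$ with $s$ real, then $N_{-1}=s^{-1}N_0$ and $s+s^{-1}=1/p$, contrary to Lemma~\ref{lem:lambda}. So $\dim\mathfrak n=2$, and $\operatorname{Ad}T$ maps $N_0\mapsto N_1\mapsto N_1/p-N_0$, with characteristic polynomial $z^2-z/p+1$. This is $(\beta)$ with $\pi'=\pi$, and Proposition~\ref{prop:dichotomy} is proved. \qed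

\begin{remark}
The relations \eqref{eq:rel} alone do not exclude the case $m_-=2$, $k=1$. On $\mathbb R^2\oplus\mathbb R^2$ let $H_0=(-1)\oplus1$ and $H_{\pm1}=r_\pm\oplus r$, where $r$ is a reflection and $r_\pm$ are reflections in two lines at angle $\pi/2p$. Then $(H_{-1}H_1)^p=H_0$. The pairs $(H_{-1},H_0)$ and $(H_0,H_1)$ each have four joint eigenlines with the four pairs of signs, and any $T$ that matches these lines conjugates the first pair to the second.
\end{remark}

\section{Cyclic holonomy}\label{sec:cyclic}

If $K$ is finite, a finite cover of $M$ has holonomy generated by $T$. The following statement holds for all closed $3$-manifolds.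

\begin{proposition}\label{prop:cyclic}
Let $N$ be a closed connected $3$-manifold with infinite fundamental group $\Gamma$ and with a projective structure whose lifted holonomy is $\rho(g)=T^{\psi(g)}$, for a homomorphism $\psi\colon\Gamma\to\mathbb Z$ and some $T\in\mathrm{SL}^\pm(4,\mathbb R)$. Let $\kappa=\ker\psi$. Then there are $m\ge1$ and a non-trivial normal subgroup $Z_0$ of $\Gamma'':=\psi^{-1}(m\mathbb Z)$ with $Z_0\cap\kappa=1$, and hence $[Z_0,\kappa]=1$.
\end{proposition}

\begin{example}\label{ex:torus}
In $\mathbb R^4=\mathbb R^2\oplus\mathbb R^2$, the set of rays $[v,v']$ with $v\ne0\ne v'$ is identified with $S^1\times S^1\times\mathbb R$ by $(v/|v|,\,v'/|v'|,\,\log(|v|/|v'|))$, and $T=\operatorname{diag}(2,2,\frac12,\frac12)$ translates the last coordinate by $\log4$. The quotient is a projective $3$-torus with $\Gamma=\mathbb Z^3$ and $\kappa=\mathbb Z^2$. The coordinate hyperplanes cut the universal cover $\mathbb R^3$ into lifts of the $16$ open orthants, each a square times $\mathbb R$, and all of them have the same stabilizer $Z_0\cong\mathbb Z$, generated by the translation in the last coordinate. The proof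 finds this picture in general.
\end{example}

\begin{proof}[Proof of Proposition~\ref{prop:cyclic}]
We want a three-dimensional abelian group that centralizes the holonomy and whose open orbits in $S^3$ form a polyhedral decomposition, as the diagonal group does in Example~\ref{ex:torus}. The matrix $T$ may have Jordan blocks and complex eigenvalues. But the conclusion concerns only $\Gamma$ and $\psi$, and a cyclic holonomy has no relation to preserve, so we may deform $T$.

\medskip\noindent\emph{Step 1: for every $T'\in\mathrm{SL}^\pm(4,\mathbb R)$ sufficiently near $T$ there is a structure on $N$ with lifted holonomy $g\mapsto T'^{\,\psi(g)}$.} Let $\Gamma$ act on $\mathbb R$ by the translations $\psi(g)$, and choose a smooth map $\tilde\psi\colon\tilde N\to\mathbb R$ with $\tilde\psi(gx)=\tilde\psi(x)+\psi(g)$, as in Section~\ref{sec:tools}. Choose a smooth $\beta\colon[0,1]\to[0,1]$ equal to $0$ near $0$ and to $1$ near $1$. Put $F(s)=\exp\bigl(\beta(s)\log(T'T^{-1})\bigr)$ for $s\in[0,1]$, and extend $F$ to $\mathbb R$ by $F(s+n)=T'^{\,n}F(s)T^{-n}$, $n\in\mathbb Z$. This is consistent because $F(0)=1$ and $F(1)=T'T^{-1}$, and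 $F$ is smooth because it is constant near each integer. Put $\operatorname{dev}'(x)=F(\tilde\psi(x))\operatorname{dev}(x)$. For $g\in\Gamma$ and $n=\psi(g)$,
\[
\operatorname{dev}'(gx)=T'^{\,n}F(\tilde\psi(x))T^{-n}\,T^n\operatorname{dev}(x)=T'^{\,n}\operatorname{dev}'(x).
\]
As $T'\to T$, the function $F$ tends to $1$ in $C^1$ on bounded intervals. So on a compact set whose translates cover $\tilde N$, the map $\operatorname{dev}'$ is $C^1$-close to $\operatorname{dev}$ and is an immersion. By equivariance it is an immersion everywhere.

\medskip\noindent\emph{Step 2: reduction to positive diagonal holonomy.} Matrices with four distinct eigenvalues are dense in $\mathrm{GL}(4,\mathbb R)$, and rescaling by a positive number near $1$ gives such a matrix in $\mathrm{SL}^\pm(4,\mathbb R)$ near $T$. In a suitable real basis it is block diagonal, with real $1\times1$ blocks and $2\times2$ blocks that are positive multiples of rotations. Changing the angles slightly to rational multiples of $\pi$ gives $T'\in\mathrm{SL}^\pm(4,\mathbb R)$ near $T$ and $m\ge1$ such that $T'^{\,m}$ is diagonal in this basis, with positive entries and determinant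 $1$. We use this basis as coordinates. On the finite cover of $N$ with group $\Gamma''\supset\kappa$ we now have a structure, again denoted $(\operatorname{dev},\rho)$, such that $\rho(\kappa)=1$ and $\rho(\Gamma'')$ lies in the group $U\cong\mathbb R^3$ of positive diagonal matrices of determinant $1$.

\medskip\noindent\emph{Step 3: cells.} By Lemma~\ref{lem:complete}(a), applied to the traceless diagonal matrices, $U$ acts on $\tilde N$ with $\operatorname{dev}(ax)=a\operatorname{dev}(x)$. The group $U$ acts simply transitively, with open orbit maps, on each of the $16$ open orthants $O_\varepsilon\subset S^3$, $\varepsilon\in\{\pm\}^4$. A \emph{cell} is a component of $\operatorname{dev}^{-1}(\bigcup O_\varepsilon)$. The group $\Gamma''$ permutes the cells, and the connected group $U$ preserves each of them. A cell is a connected disjoint union of open $U$-orbits, so it is a single orbit, and $\operatorname{dev}$ maps it bijectively onto an orthant $O_\varepsilon$; we say that it lies \emph{over} $O_\varepsilon$.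

For $y\in\tilde N$ let $B_y$ be an open neighborhood mapped homeomorphically onto a round ball about $\operatorname{dev}(y)$, of radius less than $\pi/2$ and so small that the ball meets only the closed orthants that contain $\operatorname{dev}(y)$. The intersection of the ball with $O_\varepsilon$ is the set of rays in an intersection of two convex cones, so it is connected. Hence, whenever $\operatorname{dev}(y)\in\bar O_\varepsilon$, the set $B_y\cap\operatorname{dev}^{-1}(O_\varepsilon)$ is non-empty and lies in a single cell $\mathcal O_\varepsilon(y)$. We record three consequences.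
\begin{enumerate}
\item[(C1)] $B_y$ meets at most $16$ cells.
\item[(C2)] The cells whose closure contains $y$ are exactly the $\mathcal O_\varepsilon(y)$ with $\operatorname{dev}(y)\in\bar O_\varepsilon$.
\item[(C3)] If $y'\in B_y$ and $\operatorname{dev}(y')\in\bar O_\varepsilon$, then $\mathcal O_\varepsilon(y')=\mathcal O_\varepsilon(y)$, because $y'$ lies in the closure of $B_y\cap\operatorname{dev}^{-1}(O_\varepsilon)$.
\end{enumerate}

\medskip\noindent\emph{Step 4: $\operatorname{dev}$ is injective on the closure of a cell $\mathcal O$.} Let $\mathcal O$ lie over $O_\varepsilon$, let $y,y_1\in\bar{\mathcal O}$ have the same image, and let $x_n\in\mathcal O$ tend to $y_1$. By (C2), $B_y\cap\operatorname{dev}^{-1}(O_\varepsilon)\subset\mathcal O$. For large $n$ this set contains a point with the same image as $x_n$, and this point is $x_n$ because $\operatorname{dev}$ is injective on $\mathcal O$. So $x_n\in B_y$, and $\operatorname{dev}(x_n)\to\operatorname{dev}(y)$ gives $x_n\to y$. Hence $y=y_1$.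

\medskip\noindent\emph{Step 5: all cells have the same stabilizer $Z_0$ in $\Gamma''$.} If exactly one coordinate of $\operatorname{dev}(y)$ vanishes, then by (C2) exactly two cells $\mathcal O\neq\mathcal O'$ have $y$ in their closure; call them \emph{adjacent}. Let $g\in\Gamma''$ stabilize $\mathcal O$ and let $a=\rho(g)\in U$. The points $gy$ and $ay$ lie in $\bar{\mathcal O}$ and have the same image, so $gy=ay$ by Step 4. The two cells at $ay$ are $a\mathcal O=\mathcal O$ and $a\mathcal O'=\mathcal O'$, and the two cells at $gy$ are $g\mathcal O=\mathcal O$ and $g\mathcal O'$. So $g\mathcal O'=\mathcal O'$, and by symmetry adjacent cells have the same stabilizer.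

The points of $S^3$ with at least two zero coordinates form six great circles. Their preimage is a closed, locally finite union of curves, so by general position its complement $\tilde N_1$ in $\tilde N$ is connected. At a point $y\in\tilde N_1$ there is one cell or a pair of adjacent cells, so the stabilizer of the cells at $y$ is well defined. By (C3) it is locally constant on $\tilde N_1$, hence constant.

The group $Z_0$ is normal in $\Gamma''$, since the conjugate by $\gamma$ of the stabilizer of $\mathcal O$ is the stabilizer of $\gamma\mathcal O$. If $g\in Z_0\cap\kappa$, then $\operatorname{dev}\circ g=\operatorname{dev}$, so $g$ fixes the points of $\mathcal O$, and a deck transformation with a fixed point is trivial. Thus $Z_0\cap\kappa=1$, and $[Z_0,\kappa]\subset Z_0\cap\kappa=1$ because both groups are normal.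

\medskip\noindent\emph{Step 6: $Z_0\ne1$.} Here we use that $\Gamma$ is infinite; for $N=S^3$ the group $Z_0$ is trivial. Suppose $Z_0=1$. First, the closure of each cell $\mathcal O$ is compact. It suffices to show that every sequence $x_n\in\mathcal O$ has a subsequence that converges in $\tilde N$. As $\tilde N/\Gamma''$ is compact, after passing to a subsequence there are $g_n\in\Gamma''$ such that $g_nx_n$ converges to some $y$. By (C1), the cell $g_n\mathcal O$ is constant along a subsequence. As $Z_0=1$, the element $g_n$ is then constant, and $x_n$ converges.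

Now pull back the round metric of $S^3$ by $\operatorname{dev}$. We claim that this metric is complete. Let $\gamma\colon[0,b)\to\tilde N$ be a unit speed geodesic with $b<\infty$. Then $\operatorname{dev}\circ\gamma$ runs along a great circle, on which each coordinate vanishes identically or has isolated zeros. So there are $b'<b$ and $\varepsilon$ with $\operatorname{dev}(\gamma(s))\in\bar O_\varepsilon$ for $b'<s<b$. By (C3) the cell $\mathcal O_\varepsilon(\gamma(s))$ is locally constant in $s$, hence constant, so $\gamma$ stays in its compact closure. A geodesic that stays in a compact set extends beyond $b$. Thus $\tilde N$ is a complete manifold of curvature $1$. By the Bonnet--Myers theorem it is compact, so $\Gamma$ is finite, a contradiction.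
\end{proof}

\begin{corollary}\label{cor:alpha}
Alternative $(\alpha)$ of Proposition~\ref{prop:dichotomy} does not occur.
\end{corollary}

\begin{proof}
Let $K$ be finite. Then $\kappa=\ker\rho\cap\pi_\infty$ is normal in $\pi$ and has index $|K|$ in $\pi_\infty$, so it contains $h^k$ for some $k\ge1$. The subgroup $\Gamma=\kappa\langle t\rangle$ has finite index in $\pi=\pi_\infty\langle t\rangle$. On $\Gamma$ we have $\rho(g)=T^{\psi(g)}$, and the kernel of $\psi|_\Gamma$ is $\kappa$. Apply Proposition~\ref{prop:cyclic} to $\tilde M/\Gamma$. An element $1\ne g\in Z_0$ has $\psi(g)\ne0$ and commutes with $h^k$, which contradicts Lemma~\ref{lem:G2}.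
\end{proof}

\begin{remark}
Proposition~\ref{prop:cyclic} gives the following. \emph{If a closed connected $3$-manifold $N$ with infinite fundamental group has a real projective structure with virtually cyclic holonomy group, then a subgroup of finite index in $\pi_1(N)$ is a direct product $\mathbb Z\times\kappa$, where $\kappa$ has trivial holonomy.} Indeed, the lifted holonomy group is virtually cyclic too. If it were finite, $\operatorname{dev}$ would induce a local diffeomorphism from a finite cover of $N$ to $S^3$; this is a covering map, so $\pi_1(N)$ would be finite. Hence a finite cover has infinite cyclic lifted holonomy group $\langle T\rangle$, and $\rho=T^\psi$ there. The group $Z_0\ne1$ injects into $\mathbb Z$ under $\psi$ and commutes with $\kappa$, so $Z_0\kappa\cong\mathbb Z\times\kappa$ has finite index.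
\end{remark}

\section{Holonomy in a unipotent plane}\label{sec:plane}

Suppose that alternative $(\beta)$ holds. Let $\pi'_\infty=\pi'\cap\pi_\infty$ and let $M'=\tilde M/\pi'$, a closed orientable manifold. As $t\in\pi'$, the group $\pi'$ is generated by $\pi'_\infty$ and $t$. In this section $V=\mathbb R^4$.

\subsection{The flow of $\mathfrak n$}

For $g\in\pi'_\infty$ let $Y_g\in\mathfrak n$ be the element with $\rho(g)=\exp Y_g$. It is unique, so $g\mapsto Y_g$ is a homomorphism and $Y_{tgt^{-1}}=TY_gT^{-1}$. The group $\operatorname{Ad}\rho(\pi'_\infty)$ acts trivially on $\mathfrak n$, and $\operatorname{Ad}T|_{\mathfrak n}$ is conjugate to a rotation because $|\lambda|=1$ and $\lambda\notin\mathbb R$. So Lemma~\ref{lem:complete}(a) applies on $M'$: the plane $\mathfrak n$ acts on $\tilde M$ by diffeomorphisms $\Phi_Y$, which commute with $\pi'_\infty$.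

Each $g\in\pi'_\infty$ now has a companion $\Phi_{Y_g}$ with the same development, $\operatorname{dev}\circ g=\operatorname{dev}\circ\Phi_{Y_g}$. If $\operatorname{dev}$ were injective, the two would be equal and $\pi'_\infty$ would be abelian. In general put
\[
\pi'_0=\{g\in\pi'_\infty: g=\Phi_{Y_g}\}.
\]
This is an abelian subgroup, since $\Phi_{Y}\Phi_{Y'}=\Phi_{Y+Y'}$, and it is normalized by $t$, since $t\Phi_Yt^{-1}=\Phi_{TYT^{-1}}$. Lemma~\ref{lem:unique}, applied to $\operatorname{dev}$, gives:
\begin{equation}\label{eq:onepoint}
\text{if $g\in\pi'_\infty$ and $gx=\Phi_{Y_g}x$ for one point $x\in\tilde M$, then $g\in\pi'_0$.}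
\end{equation}
The plan is to show that $\pi'_0$ is so large in $\pi'_\infty$, or else the pieces of $M'$ so simple, that $\pi'_\infty$ or $\pi'$ is solvable, contrary to Lemma~\ref{lem:G1}. For this we need to know the orbits of $\exp\mathfrak n$ on $S^3$.

\subsection{Four normal forms}

Let $Z$ be an eigenvector of $\operatorname{Ad}T$ in $\mathfrak n\otimes\mathbb C$ with eigenvalue $\lambda$. Then $\mathfrak n=\{Y_y: y\in\mathbb C\}$ with $Y_y=yZ+\bar y\bar Z$, and $TY_yT^{-1}=Y_{\lambda y}$. (The subscript of $Y_y$ is a complex number, that of $Y_g$ a group element.)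

\begin{lemma}\label{lem:types}
There are real linear coordinates on $V$ in which one of the following holds.
\begin{enumerate}
\item[A.] $(e,z,\alpha)\in\mathbb R\times\mathbb C\times\mathbb R$ and $Y_y(e,z,\alpha)=(\operatorname{Re}(y\bar z),\,y\alpha,\,0)$; the map $T$ preserves $\{\alpha=0\}$ and commutes with $P\colon(e,z,\alpha)\mapsto(\alpha,0,0)$.
\item[B.] $(z,s,\alpha)\in\mathbb C\times\mathbb R\times\mathbb R$ and $Y_y(z,s,\alpha)=(y\alpha,0,0)$; the map $T$ preserves $\{\alpha=0\}$.
\item[C.] $(z,u)\in\mathbb C\times\mathbb C$ and $Y_y(z,u)=(yu,0)$; the map $T$ preserves $\{u=0\}$.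
\item[D.] $(e,w,u)\in\mathbb R\times\mathbb R\times\mathbb C$ and $Y_y(e,w,u)=(\operatorname{Re}(yu),0,0)$; moreover $T(e,w,u)=(\tau e+cw,\ \nu w,\ \mu u)$ with $\tau,\nu\in\mathbb R\setminus0$, $c\in\mathbb R$ and $\mu\in\mathbb C\setminus\mathbb R$.
\end{enumerate}
\end{lemma}

In type A the group $\exp\mathfrak n$ preserves the quadratic form $|z|^2-2e\alpha$ of signature $(3,1)$, whose derivative along $Y_y$ is $2\operatorname{Re}(\bar zy\alpha)-2\operatorname{Re}(y\bar z)\alpha=0$. Type B consists of translations of the affine chart $\alpha=1$ and contains the model $\rho_0$. Type C consists of complex shears of $\mathbb C^2$. In type D every element has rank at most one, with the same image.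

\begin{proof}
Let $V_0=V$ and let $V_{k+1}$ be the span of $\mathfrak nV_k$. This is a decreasing $T$-invariant filtration, and $V_4=0$ because commuting nilpotent matrices are simultaneously strictly triangular. Let $d_k=\dim V_k/V_{k+1}$. Then $\sum d_k=4$ and $d_0,d_1\ge1$, and $d_k=0$ implies $V_k=0$. The map $\mathfrak n\otimes(V_k/V_{k+1})\to V_{k+1}/V_{k+2}$ is onto and commutes with $T$. If $d_k=1$, then $T$ acts on the source, a real plane, with the non-real eigenvalues $\tau\lambda,\tau\bar\lambda$ for some real $\tau\ne0$; there is no invariant line, so $d_{k+1}\in\{0,2\}$. The only possibilities for $(d_k)$ are $(1,2,1)$, $(2,2)$ and $(3,1)$.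

\emph{Case $(1,2,1)$.} Let $\alpha$ be a functional with kernel $V_1$ and $\alpha(e_0)=1$. Then $Te_0\in\tau e_0+V_1$ with $\tau$ real and non-zero. As $V_3=0$, products of two elements of $\mathfrak n$ kill $V_1$, so the line $V_2\otimes\mathbb C$ is spanned by $Z^2e_0$, $Z\bar Ze_0$, $\bar Z^2e_0$, and $T(Z^2e_0)=\lambda^2Z^2Te_0=\tau\lambda^2Z^2e_0$. But $T$ acts on the real line $V_2$ by a real scalar, and $\lambda^2\notin\mathbb R$. So $Z^2e_0=0=\bar Z^2e_0$. Let $P=2Z\bar Z$; it is real, kills $V_1$, and satisfies $TPT^{-1}=|\lambda|^2P=P$. The vector $e'=Pe_0$ spans $V_2$, and $Y_yY_ze_0=(y\bar z+\bar yz)Z\bar Ze_0=\operatorname{Re}(y\bar z)e'$. The map $z\mapsto Y_ze_0$ induces a surjection, hence an isomorphism, $\mathbb C\to V_1/V_2$. Writing $v=e\,e'+Y_ze_0+\alpha e_0$ gives type A.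

\emph{Case $(2,2)$.} Let $D=V_1$; then $\mathfrak nD=0$, and $Z,\bar Z$ induce maps $(V/D)\otimes\mathbb C\to D\otimes\mathbb C$ whose images together span. If $Z$ had rank two, then $TZ=\lambda ZT$ would give $\det T|_D=\lambda^2\det T|_{V/D}$, although $\lambda^2\notin\mathbb R$. So $Zv=\zeta(v)\omega$, where the functional $\zeta$ vanishes on $D$ and $\omega,\bar\omega$ is a basis of $D\otimes\mathbb C$. The relation $TZT^{-1}=\lambda Z$ shows that $\zeta\circ T$ is a multiple of $\zeta$. Identify $\mathbb C$ with $D$ by $z\mapsto z\omega+\bar z\bar\omega$. For $v\in V$ we have $Y_yv=y\zeta(v)\omega+\overline{y\zeta(v)}\bar\omega$, which corresponds to the number $y\zeta(v)$. If $\zeta$ is proportional to a real functional, rescale $\omega$ so that $\zeta=\alpha$ is real; then $T$ preserves $\ker\alpha\supset D$, and completing the coordinates gives type B. Otherwise the real and imaginary parts of $\zeta|_V$ are independent, so $u=\zeta|_V\colon V\to\mathbb C$ is onto with kernel $D$, and a choice of complement to $D$ gives type C.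

\emph{Case $(3,1)$.} Let $V_1=\mathbb Re_0$ and $Te_0=\tau e_0$. Then $Zv=\frac12\zeta(v)e_0$ with $\zeta(e_0)=0$, so $Y_yv=\operatorname{Re}(y\zeta(v))e_0$ for $v\in V$. The relation $TZT^{-1}=\lambda Z$ gives $\zeta\circ T=\mu\zeta$ with $\mu=\tau\lambda^{-1}\notin\mathbb R$. So $\zeta$ is not proportional to a real functional, and $u=\zeta|_V\colon V\to\mathbb C$ is onto with a $T$-invariant kernel $W\ni e_0$ of dimension $2$. Choose $w_1$ with $W=\mathbb Re_0\oplus\mathbb Rw_1$; then $Tw_1=\nu w_1+ce_0$ with $\nu\neq0$. The eigenvalues of $T$ are $\tau,\nu$ on $W$ and $\mu,\bar\mu$ on $V/W$. The last two are simple, and their eigenlines span the complexification of a $T$-invariant plane complementary to $W$, which $u$ identifies with $\mathbb C$. This gives type D.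
\end{proof}

\subsection{Types A and B: cutting along the plane at infinity}

The group $\rho(\pi')$ preserves the great sphere $S(\ker\alpha)$. Let $\tilde F$ be its preimage under $\operatorname{dev}$ and $F=\tilde F/\pi'$, a closed embedded surface in $M'$, possibly empty. Let $\Omega$ be a component of $\tilde M\setminus\tilde F$. It develops into one of the hemispheres $\{\pm\alpha>0\}$, which we identify with the affine spaces $\{\alpha=\pm1\}$. The map $-1$ exchanges them and commutes with all matrices, so we compute for $\alpha=1$. As in the model case we show that $\operatorname{dev}$ is injective away from infinity.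

\begin{lemma}\label{lem:omega}
The map $\operatorname{dev}|_\Omega$ is injective and $\Omega$ is diffeomorphic to $\mathbb R^3$.
\end{lemma}

\begin{proof}
\emph{Type A.} The orbits of $\mathfrak n$ are surfaces, and the extra field $P$ makes them open. Let $\mathfrak u=\mathfrak n\oplus\mathbb RP$. All products of $P$ with elements of $\mathfrak u$ vanish, and $\operatorname{Ad}T$ acts on $\mathfrak u$ as a rotation of $\mathfrak n$ fixing $P$. So Lemma~\ref{lem:complete}(a) gives an action of $\mathfrak u\cong\mathbb R^3$ on $\tilde M$, which preserves $\tilde F$ and hence $\Omega$. The formula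
\[
\exp(Y_y+cP)(e,z,1)=\bigl(e+\operatorname{Re}(y\bar z)+\tfrac12|y|^2+c,\ z+y,\ 1\bigr)
\]
shows that each orbit map $\mathfrak u\to\{\alpha=1\}$ is a diffeomorphism. So the orbits in $\Omega$ are open, $\Omega$ is a single orbit, and $\operatorname{dev}$ maps it bijectively onto the hemisphere.

\emph{Type B.} Here $\exp(Y_y)(z,s,1)=(z+y,s,1)$. This action is free and proper, with quotient map $s$. By Lemma~\ref{lem:quotient}, $Q=\Omega/\mathfrak n$ is a connected $1$-manifold with a local diffeomorphism $\delta\colon Q\to\mathbb R$. On a circle $\delta$ would have a maximum, so $Q\cong\mathbb R$, and $\delta$ is strictly monotone. If $x,x'\in\Omega$ have the same development, then they have the same image in $Q$, so $x'=\Phi_Yx$; then $\exp Y$ fixes $\operatorname{dev}(x)$, so $Y=0$. Thus $\operatorname{dev}$ maps $\Omega$ diffeomorphically onto the slab $\mathbb C\times\delta(Q)\times\{1\}$ over an open interval.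
\end{proof}

If $g\in\pi'_\infty$ preserves $\Omega$, then $g$ and $\Phi_{Y_g}$ map $\Omega$ to itself with the same development. By Lemma~\ref{lem:omega} they agree on $\Omega$, so $g\in\pi'_0$ by \eqref{eq:onepoint}. If $\tilde F=\emptyset$, then $\Omega=\tilde M$ and $\pi'_\infty=\pi'_0$ is abelian, contrary to Lemma~\ref{lem:G1}. So $\tilde F\ne\emptyset$. This has the opposite effect, because the fields of $\mathfrak n$ have zeros at infinity and deck transformations have no fixed points.

\begin{lemma}\label{lem:pi0}
If $\tilde F\ne\emptyset$, then $\pi'_0=1$.
\end{lemma}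

\begin{proof}
In type B, $\mathfrak n$ kills $\ker\alpha$, so every $\Phi_Y$ fixes $\tilde F$ pointwise, and an element $g=\Phi_{Y_g}$ of $\pi'_0$ is a deck transformation with a fixed point.

In type A, let $1\ne g\in\pi'_0$ and $Y_g=Y_y$. Then $y\ne0$, since $g=\Phi_{Y_y}$. For every $n$ the deck transformation $t^ngt^{-n}=\Phi_{Y_{\lambda^ny}}$ has no fixed point, so the field $Y_{\lambda^ny}^*$ has no zero. On $\ker\alpha$ the matrix $Y_{\lambda^ny}$ kills the plane $\{(e,z,0): z\in i\lambda^ny\,\mathbb R\}$. So $\operatorname{dev}(\tilde F)$ misses the great circles defined by these planes. Their union is dense in $S(\ker\alpha)$, because the powers of $\lambda$ are dense in the unit circle; this is where Lemma~\ref{lem:lambda} uses $p\geq 2$. But $\operatorname{dev}(\tilde F)$ is a non-empty open subset of $S(\ker\alpha)$.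
\end{proof}

Consequently the stabilizer of $\Omega$ in $\pi'$ meets $\pi'_\infty$ trivially, so $\psi$ embeds it in $\mathbb Z$, and it is trivial or infinite cyclic. Cut $M'$ along $F$. Each piece $R$ is a compact connected orientable manifold. Its boundary is non-empty because $M'$ is connected and $F\ne\emptyset$, and its interior is the quotient of some $\Omega\cong\mathbb R^3$ by its stabilizer. So $R$ is aspherical with group $1$ or $\mathbb Z$, hence homotopy equivalent to a point or a circle. Poincar\'e--Lefschetz duality gives $H_1(R,\partial R;\mathbb Z)\cong H^2(R;\mathbb Z)=0$. By the exact sequence of the pair, $\partial R$ is connected and $H_1(\partial R)\to H_1(R)$ is onto; as $\pi_1(R)$ is abelian, $\pi_1(\partial R)\to\pi_1(R)$ is onto. Since $\chi(\partial R)=2\chi(R)\in\{2,0\}$, the orientable surface $\partial R$ is a sphere or a torus.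

Let $F_0$ be a component of $F$. If $F_0$ is two-sided, its two sides are the boundaries of two different pieces $R_1,R_2$, as each piece has one boundary component. Then $R_1\cup R_2$ is a closed manifold, so it equals $M'$. By van Kampen's theorem $\pi'$ is generated by the images of $\pi_1(R_1)$ and $\pi_1(R_2)$, hence by the image of $\pi_1(F_0)$, which is abelian. If $F_0$ is one-sided, it is doubly covered by the boundary of a single piece $R$, and $M'$ is the union of a copy of $R$ and a tubular neighborhood of $F_0$. Again $\pi_1(F_0)\to\pi'$ is onto, and $\pi_1(F_0)$ has the abelian subgroup $\pi_1(\partial R)$ of index two. In both cases $\pi'$ is solvable, contrary to Lemma~\ref{lem:G1}. Types A and B do not occur.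

\subsection{Type C: a one-dimensional orbit space}

Now the set where the action of $\mathfrak n$ degenerates has codimension two and does not separate, so no cutting is needed. Let $\tilde M^*=\operatorname{dev}^{-1}(\{u\ne0\})$. It is the complement of the preimage of a great circle, a closed $1$-dimensional submanifold or the empty set, so it is connected. Normalizing $|u|=1$ identifies $\{u\ne0\}\subset S^3$ with $\mathbb C\times S^1$, and $\exp(Y_y)(z,u)=(z+yu,u)$. This action is free. It is proper, since convergence of $(z_n,u_n)$ and of $z_n+y_nu_n$ implies convergence of $y_n$. Its quotient map is $u$. By Lemma~\ref{lem:quotient}, $Q=\tilde M^*/\mathfrak n$ is a connected $1$-manifold with a local diffeomorphism $\delta\colon Q\to S^1$. The group $\pi'_\infty$ commutes with $\mathfrak n$ and its holonomy preserves $u$, so it acts on $Q$ with $\delta\circ g=\delta$.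

The group of all homeomorphisms $f$ of $Q$ with $\delta f=\delta$ is abelian. If $Q\cong S^1$, then $\delta$ is a covering and the group is its cyclic deck group. If $Q\cong\mathbb R$, lift $\delta$ to a local homeomorphism $\tilde\delta\colon Q\to\mathbb R$, which is strictly monotone. Then $\tilde\delta f-\tilde\delta$ is a constant $c(f)\in2\pi\mathbb Z$, the map $f\mapsto c(f)$ is a homomorphism, and it is injective because $\tilde\delta$ is.

If $g\in\pi'_\infty$ acts trivially on $Q$ and $x\in\tilde M^*$, then $gx=\Phi_Yx$ for some $Y\in\mathfrak n$. Developing gives $\exp(Y_g)\operatorname{dev}(x)=\exp(Y)\operatorname{dev}(x)$, so $Y=Y_g$ by freeness, and $g\in\pi'_0$ by \eqref{eq:onepoint}. Thus $\pi'_\infty$ has an abelian normal subgroup with abelian quotient, contrary to Lemma~\ref{lem:G1}. Type C does not occur.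

\subsection{Type D: a two-dimensional orbit space}

We follow the scheme of type C, with a new difficulty. The orbits of $\mathfrak n$ are only curves, so the orbit space $Q$ is a surface, and a surface with a local diffeomorphism to an annulus can have a non-abelian group of symmetries, as a covering of a punctured annulus does. We need two more complete fields to control $Q$.

Let $W=\{u=0\}\subset V$, let $\tilde\ell=\operatorname{dev}^{-1}(S(W))$, and let $\tilde M^*=\tilde M\setminus\tilde\ell$, which is connected as before. Normalizing $|u|=1$ gives coordinates $(e,r,\theta)\in\mathbb R\times\mathbb R\times\mathbb R/2\pi\mathbb Z$ on $\{u\ne0\}\subset S^3$, with $u=e^{i\theta}$ written $\exp(i\theta)$ below and $r=w/|u|$. We also regard $r,\theta$ as functions on $\tilde M^*$, and we write $\Phi_y=\Phi_{Y_y}$. Then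
\[
\exp(Y_y)(e,r,\theta)=\bigl(e+\operatorname{Re}(y\exp(i\theta)),\,r,\,\theta\bigr).
\]
If $\exp(Y_y)$ fixes $\operatorname{dev}(x)$ with $x\in\tilde M^*$, then $\operatorname{Re}(y\exp(i\theta(x)))=0$, so $Y^*_y$ vanishes at $x$ and $\Phi_yx=x$. Therefore, for $x\in\tilde M^*$ and $Y,Y'\in\mathfrak n$,
\begin{equation}\label{eq:stab}
\exp(Y)\operatorname{dev}(x)=\exp(Y')\operatorname{dev}(x)\quad\text{implies}\quad\Phi_Yx=\Phi_{Y'}x .
\end{equation}

\medskip\noindent\emph{The orbit space.} The action of $\mathfrak n$ is not free, so we replace it by a flow along the same orbits. For $s\in\mathbb R$ and $x\in\tilde M^*$ put $\Xi_s(x)=\Phi_{s\exp(-i\theta(x))}x$. Since $\theta$ is invariant under $\mathfrak n$, we have $\Xi_s\Xi_{s'}=\Xi_{s+s'}$, and $\Xi_s$ develops to the translation $(e,r,\theta)\mapsto(e+s,r,\theta)$, which is a free and proper action of $\mathbb R$. By Lemma~\ref{lem:quotient}, $Q=\tilde M^*/\Xi$ is a connected Hausdorff surface, the projection $\operatorname{pr}\colon\tilde M^*\to Q$ is a submersion, and $(\theta,r)$ induces a local diffeomorphism $\delta\colon Q\to\mathbb R/2\pi\mathbb Z\times\mathbb R$. An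 element $g\in\pi'_\infty$ preserves $\theta$ and $r$ and commutes with all $\Phi_y$, hence with $\Xi$. So $\pi'_\infty$ acts on $Q$ by diffeomorphisms with $\delta\circ g=\delta$.

If $g\in\pi'_\infty$ acts trivially on $Q$ and $x\in\tilde M^*$, then $gx=\Xi_sx=\Phi_Yx$ for some $Y\in\mathfrak n$. Developing and using \eqref{eq:stab} gives $gx=\Phi_{Y_g}x$, so $g\in\pi'_0$ by \eqref{eq:onepoint}. The kernel of the action on $Q$ is therefore abelian. It remains to show that the image is abelian.

\medskip\noindent\emph{Two complete fields on $Q$.} The matrices that rotate $u$ and dilate $w$ descend to the fields $\partial_\theta$ and $r\partial_r$ on the annulus. They need not be fixed by the holonomy, but they are fixed up to matrices that are invisible on the annulus, and this is the situation of Lemma~\ref{lem:complete}(b).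

Let $J(e,w,u)=(0,0,iu)$. Then $TJT^{-1}=J$, $JY_y=0$, $Y_yJ=Y_{iy}$ and $Y_yY_{y'}=0$, so
\[
\exp(Y_y)J\exp(-Y_y)=(1+Y_y)J(1-Y_y)=J+Y_{iy}.
\]
Hence the affine plane $J+\mathfrak n$ is invariant under $\operatorname{Ad}\rho(\pi')$. Lemma~\ref{lem:complete}(b) gives a complete field $\hat J$ on $\tilde M$ whose value at $x$ is $j(x)^*_x$ with $j(x)\in J+\mathfrak n$. Every matrix in $J+\mathfrak n$ kills $W$, so $\hat J$ vanishes on $\tilde\ell$ and its flow preserves $\tilde M^*$. The linear field of such a matrix has $\dot u=iu$ and $\dot w=0$, so $\hat J\theta=1$ and $\hat Jr=0$. Thus $d\operatorname{pr}$ maps $\hat J$ to the field $\delta^*\partial_\theta$ on $Q$. The integral curves of $\hat J$ in $\tilde M^*$ are defined for all times and project to integral curves of $\delta^*\partial_\theta$ through every point of $Q$. So $\delta^*\partial_\theta$ is complete.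

Let $L(e,w,u)=(0,w,0)$ and $L'(e,w,u)=(w,0,0)$. All products of $L$ or $L'$ with elements of $\mathfrak n$ vanish, and the formula for $T$ gives $TLT^{-1}=L+\frac c\nu L'$ and $TL'T^{-1}=\frac\tau\nu L'$. So the affine line $L+\mathbb RL'$ is invariant under $\operatorname{Ad}\rho(\pi')$, and Lemma~\ref{lem:complete}(b) gives a complete field $\hat L$ on $\tilde M$. The matrices in $L+\mathbb RL'$ preserve $W$, so $\hat L$ is tangent to the closed submanifold $\tilde\ell$, and its flow preserves $\tilde\ell$ and $\tilde M^*$. Their linear fields have $\dot u=0$ and $\dot w=w$, so $d\operatorname{pr}$ maps $\hat L$ to $\delta^*(r\partial_r)$, which is complete by projection of integral curves as above.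

Let $\phi_a$ and $\eta_s$ be the flows of $\delta^*\partial_\theta$ and $\delta^*(r\partial_r)$ on $Q$. They commute, because $[\partial_\theta,r\partial_r]=0$. They commute with $\pi'_\infty$, because $\delta g=\delta$ implies that $g$ preserves both fields. Moreover $r\circ\phi_a=r$ and $r\circ\eta_s=\exp(s)\,r$. The two flows generate an action of $\mathbb R^2$, which preserves each component $C$ of $\{r\ne0\}\subset Q$ and has open orbits there, so it is transitive on $C$.

\begin{lemma}\label{lem:Q}
Either $r\neq0$ on all of $Q$, or the set $\{r>0\}\subset Q$ is non-empty and connected.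
\end{lemma}

\begin{proof}
Suppose that $\{r=0\}$ is not empty, and let $I$ be one of its components. A \emph{box} is an open subset of $Q$ that $\delta$ maps diffeomorphically onto a rectangle $(\theta_1,\theta_2)\times(-\epsilon,\epsilon)$. Every point with $r=0$ lies in a box. The slice $r=0$ of a box and its halves $r>0$ and $r<0$ are connected. Two boxes containing the same point of $I$ have intersecting upper halves, and one box serves for all points of its slice. So the component of $\{r\neq0\}$ that contains the upper half is locally constant along $I$, hence equal to one component $C_+$. The same argument for lower halves gives a component $C_-$.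

If $\xi$ lies in the upper half of a box, then $\eta_s(\xi)$ moves down the segment $\theta=\theta(\xi)$ of the box as $s\to-\infty$ and converges to a point of the slice. Take such a point $\xi_0\in C_+$ in a box at $I$, with limit $\xi_\infty\in I$. Every $\xi\in C_+$ has the form $\phi_a\eta_{s_0}\xi_0$, so $\eta_s\xi=\phi_a\eta_{s+s_0}\xi_0$ converges to $\phi_a\xi_\infty$, which lies in $I$ because the flow $\phi$ preserves each component of $\{r=0\}$. Limits are unique since $Q$ is Hausdorff. Hence a box whose slice lies in another component $I'\ne I$ of $\{r=0\}$ does not meet $C_+$. Replacing $r$ by $-r$, it does not meet $C_-$ either.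

The set $C_+\cup I\cup C_-$ is open, since it contains the boxes at points of $I$. Its complement is open too: it is the union of the other components of $\{r\ne0\}$ and of the boxes at the other components of $\{r=0\}$. As $Q$ is connected, $Q=C_+\cup I\cup C_-$ and $\{r>0\}=C_+$.
\end{proof}

Let $C=Q$ in the first case of Lemma~\ref{lem:Q} and $C=\{r>0\}$ in the second. Then $\pi'_\infty$ preserves $C$ and commutes with the transitive action of $\mathbb R^2$ on it. A map $f\colon C\to C$ that commutes with a transitive abelian group acts as an element of that group: if $f(\xi_0)=a\xi_0$, then $f(b\xi_0)=bf(\xi_0)=a(b\xi_0)$ for all $b$. So for $g,g'\in\pi'_\infty$ the maps $gg'$ and $g'g$ agree on $C$, and by Lemma~\ref{lem:unique}, applied to $\delta$, they agree on $Q$. The image of $\pi'_\infty$ in the group of diffeomorphisms of $Q$ is abelian and the kernel is abelian, so $\pi'_\infty$ is solvable, contrary to Lemma~\ref{lem:G1}. Type D does not occur.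

\subsection{Proof of Theorem~\ref{thm:main}}

Orientability and the homology of $M_p$ were established in Section~\ref{sec:group}, and $M_1$ has a projective structure by Proposition~\ref{prop:p1}. Let $p\ge2$ and suppose that $M_p$ has a projective structure. By Proposition~\ref{prop:dichotomy} its lifted holonomy satisfies $(\alpha)$ or $(\beta)$. Corollary~\ref{cor:alpha} excludes $(\alpha)$, and $(\beta)$ is excluded because none of the four types of Lemma~\ref{lem:types} occurs. Finally, the groups $\mathbb Z\oplus\mathbb Z/(2p-1)$ are infinite and pairwise non-isomorphic, while $H_1(\mathbb{RP}^3\#\mathbb{RP}^3)\cong\mathbb Z/2\oplus\mathbb Z/2$ is finite. \qed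

\begin{thebibliography}{1}

\bibitem{PCG}
\emph{Pseudo Conformal Geometry and 3 Manifolds},
\texttt{https://indico.ictp.it/\allowbreak event/\allowbreak a04195/\allowbreak session/\allowbreak 87/\allowbreak contribution/\allowbreak 54/\allowbreak material/\allowbreak 0/\allowbreak 0.pdf}.

\end{thebibliography}
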